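# Degree Ramsey numbers of even cycles: a power lower bound without logarithms

## 1. A power lower bound for $R_\Delta(C_{2k},s)$

For graphs $H,G$ and a positive integer $s$, write $H\xrightarrow{s}G$ if every $s$-coloring of $E(H)$ contains a monochromatic copy of $G$. The degree Ramsey number of $G$ is
$$R_\Delta(G,s)=\min\{\Delta(H): H\xrightarrow{s}G\},$$
where $\Delta(H)$ is the maximum degree of $H$.

**Theorem 1.** For every fixed $k\ge 2$, with $\delta=0$ for $k$ odd and $\delta=1$ for $k$ even,
$$R_\Delta(C_{2k},s)=\Omega\!\left(s^{1+\frac{2}{3k-5+\delta}}\right)\quad\text{as } s\to\infty.$$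
Moreover, every graph of maximum degree $\Delta\ge1$ has an edge-partition into $O\big(\Delta^{1-\frac{2}{3k-3+\delta}}\big)$ subgraphs of girth greater than $2k$.

Graphs are finite and simple. Forests have girth $\infty$. Constants hidden in $O,\Omega,\Theta$ may depend on $k$ (and later on an exponent $\gamma$ and a class of graphs), but never on $\Delta$, $n$, $s$ or the graph being colored.

In plain words: we have $s$ colors, and someone hands us a graph $H$, perhaps with an enormous number of vertices, of which we know only the maximum degree. How large may that degree be if we still want to be certain that we can color the edges with no monochromatic $C_{2k}$? Theorem 1 says that a certain power of $s$, with exponent larger than $1$, is safe: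

| $k$ | cycle | exponent of $s$ in Theorem 1 | exponent of $\Delta$ in the partition |
|---|---|---|---|
| $2$ | $C_4$ | $2$ | $1/2$ |
| $3$ | $C_6$ | $3/2$ | $2/3$ |
| $4$ | $C_8$ | $5/4$ | $4/5$ |
| $5$ | $C_{10}$ | $6/5$ | $5/6$ |

The second sentence of the theorem is the real content. A lower bound on $R_\Delta$ is a statement about decompositions: if every graph of maximum degree at most $\Delta$ splits into at most $s$ subgraphs that are $C_{2k}$-free, then $R_\Delta(C_{2k},s)>\Delta$. A graph of girth greater than $2k$ is certainly $C_{2k}$-free.

The problem comes from the talk "Degree Ramsey numbers for even cycles" (http://www.math.cmu.edu/users/mtait/degreeramseytalk.pdf). The following results serve as background. Kinnersley, Milans and West: $R_\Delta(C_{2k},s)\ge 2s$. Kang and Perarnau: $R_\Delta(C_4,s)=\Theta(s^2)$. Tait: $R_\Delta(C_6,s)=\Theta(s^{3/2})$ and $R_\Delta(C_{10},s)=\Theta(s^{5/4})$. For general $k$ there is the corollary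
$$R_{\Delta}(C_{2k},s)=\Omega\left(\left(\frac{s}{\log s}\right)^{1+\frac{2}{3k-5+\delta}}\right),$$
and the problem posed there is to remove the logarithm. Theorem 1 does this. We shall see where a logarithm enters a natural argument, and why it need not be paid.

## 2. One color, two colors, complete graphs

**One color.** $R_\Delta(C_{2k},1)=2$: the graph $C_{2k}$ itself has maximum degree $2$, and a graph of maximum degree $1$ contains no cycle.

**Matchings.** Vizing's theorem says that a graph of maximum degree $d$ has an edge-partition into at most $d+1$ matchings. Matchings have no cycles, so every graph of maximum degree at most $s-1$ can be $s$-colored without a monochromatic $C_{2k}$. This gives $R_\Delta(C_{2k},s)\ge s$. To do better than linear, the color classes must be graphs of large degree.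

**Two colors and $C_4$.** Put the vertices of $K_5$ on $\mathbb Z/5$ and color an edge by whether the difference of its ends is $\pm1$ or $\pm2$. Each color class is a $5$-cycle, so $K_5$, of maximum degree $4$, does not force a monochromatic $C_4$ in two colors. On the other hand $K_7\xrightarrow{2}C_4$. Indeed some class has at least $11$ of the $21$ edges; keep $11$ of them. The degrees $d_v$ sum to $22$, so $\sum_v\binom{d_v}2\ge 6\binom32+\binom42=24>21=\binom72$, since the sum is smallest when the degrees are as equal as possible. Hence some pair of vertices has two common neighbors, which is a $C_4$. So $R_\Delta(C_4,2)\le 6$, and $R_\Delta(C_4,2)\ge4$ by the bound of Kinnersley, Milans and West.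

**General $s$ and $C_4$.** The same count in $K_n$ finds a class of average degree at least $d=(n-1)/s$. If this class is $C_4$-free then, by convexity (for $n-1\ge s$), $n\binom d2\le\binom n2$, that is, $d(d-1)\le n-1$, or $n-1\le s^2+s$. So $n=s^2+s+2$ forces a monochromatic $C_4$, and $R_\Delta(C_4,s)\le s^2+s+1$.

Complete graphs therefore limit how well we can decompose. If every graph of maximum degree $\Delta$ splits into $O(\Delta^{1-\gamma})$ members of some class, then applying this to $K_n$ shows that some member has $\Omega(n^{1+\gamma})$ edges on at most $n$ vertices. The theorem behind Theorem 1 says that, for suitable classes, this necessary condition is also sufficient. We next describe "suitable".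

## 3. Locally injective maps and li-closed classes

**Definition (li-map).** A homomorphism $\varphi:F\to G$ is *locally injective*, or an *li-map*, if for each $u\in V(F)$ it is injective on the neighborhood $N_F(u)$.

For example, winding $C_8$ twice around $C_4$ is an li-map: the two neighbors of each vertex have different images. Folding $C_4$ onto $K_2$ is a homomorphism but not an li-map. Compositions of li-maps are li-maps, and inclusions of subgraphs are li-maps. If $\varphi:F\to G$ is an li-map, then $\deg_F(u)\le\deg_G(\varphi(u))$ for each $u$.

**Definition (li-closed).** A class $\mathcal P$ of graphs is *li-closed* if it contains a graph with at least one edge, and whenever $G\in\mathcal P$ and there is an li-map $F\to G$, also $F\in\mathcal P$. We write $\mathrm{ex}_{\mathcal P}(n)$ for the maximum number of edges of an $n$-vertex graph in $\mathcal P$.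

Such a class is closed under subgraphs (inclusions are li-maps). It is closed under adding isolated vertices (send them anywhere). So it contains $K_2$, and hence every matching with or without isolated vertices, because such a graph has an li-map to $K_2$.

*Examples.* Graphs of maximum degree at most $d$ (for fixed $d\ge 1$) form an li-closed class, by the degree inequality above. The class of $C_8$-free graphs is *not* li-closed: $C_4$ is $C_8$-free, but $C_8$ has an li-map to $C_4$. Forbidding all short cycles repairs this.

**Lemma 4.** Let $k\ge2$. The class $\mathcal G_k$ of graphs with no cycle of length at most $2k$ is li-closed.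

*Proof.* $K_2\in\mathcal G_k$. Let $F\to G$ be an li-map with $G\in\mathcal G_k$, and suppose $F$ contains a cycle of length $\ell$ with $3\le\ell\le2k$. Composing the inclusion $C_\ell\to F$ with $F\to G$ gives an li-map $C_\ell\to G$: vertices $w_i$ of $G$ $(i\in\mathbb Z/\ell)$ with $w_iw_{i+1}\in E(G)$ and $w_{i-1}\ne w_{i+1}$ for all $i$. Let $W$ be the subgraph of $G$ consisting of the vertices $w_i$ and the edges $w_iw_{i+1}$. It has at most $\ell$ vertices, and each vertex $w_i$ has the two distinct neighbors $w_{i-1},w_{i+1}$ in $W$. A finite graph of minimum degree at least $2$ contains a cycle, so $W$ contains a cycle, of length at most $\ell\le2k$. This contradicts $G\in\mathcal G_k$. $\square$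

**Theorem 2.** Let $\mathcal P$ be li-closed and $0<\gamma<1$. The following are equivalent.

1. There are $c>0$ and $n_0$ with $\mathrm{ex}_{\mathcal P}(n)\ge c\,n^{1+\gamma}$ for all $n\ge n_0$.
2. There is $C$ such that for every $\Delta\ge1$, every graph of maximum degree at most $\Delta$ has an edge-partition into at most $C\Delta^{1-\gamma}$ subgraphs belonging to $\mathcal P$.

Theorem 1 is this theorem for $\mathcal P=\mathcal G_k$, fed with a known construction. With $\mathrm{ex}(n,\cdot)$ the usual extremal number, so that $\mathrm{ex}_{\mathcal G_k}(n)=\mathrm{ex}(n,\{C_3,\dots,C_{2k}\})$, it also gives the following.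

**Theorem 3.** Let $0<\gamma<1$ and $k\ge2$.

1. Every graph of maximum degree $\Delta\ge1$ can be edge-partitioned into $O(\Delta^{1-\gamma})$ subgraphs of girth $>2k$ if and only if $\mathrm{ex}(n,\{C_3,\dots,C_{2k}\})=\Omega(n^{1+\gamma})$. In that case $R_\Delta(C_{2k},s)=\Omega(s^{1/(1-\gamma)})$. In particular, if $\mathrm{ex}(n,\{C_3,\dots,C_{2k}\})=\Omega(n^{1+1/k})$, then $R_\Delta(C_{2k},s)=\Theta(s^{k/(k-1)})$.
2. For every $k\ge2$: $R_\Delta(C_{2k},s)=\Omega(s^{1/(1-\gamma)})$ implies $\mathrm{ex}(n,C_{2k})=\Omega(n^{1+\gamma})$; and $\mathrm{ex}(n,C_{2k})=O(n^{1+\gamma})$ implies $R_\Delta(C_{2k},s)=O(s^{1/(1-\gamma)})$.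
3. For $k\in\{2,3,4,5\}$: $R_\Delta(C_{2k},s)=\Omega(s^{1/(1-\gamma)})$ if and only if $\mathrm{ex}(n,C_{2k})=\Omega(n^{1+\gamma})$.

**Proof of Theorem 2, (2)⇒(1).** Let $n\ge2$ and apply (2) to $K_n$ with $\Delta=n-1$. There are at most $Cn^{1-\gamma}$ classes, so some class has at least
$$\frac{\binom n2}{Cn^{1-\gamma}}=\frac{(n-1)n^{\gamma}}{2C}\ge\frac{n^{1+\gamma}}{4C}$$
edges. It lies in $\mathcal P$, and after adding isolated vertices it has $n$ vertices. $\square$

Sections 4 to 7 prove (1)⇒(2).

## 4. Pulling back a dense graph along a vertex map

We are given dense graphs in $\mathcal P$ and a graph $H$ we know almost nothing about. Being li-closed tells us how to transport: if $G\in\mathcal P$ and part of $H$ has an li-map to $G$, that part is in $\mathcal P$.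

**A single li-map on all of $H$.** The first thing to try is one li-map $\chi:H\to K_N$. A partition of $K_N$ into members of $\mathcal P$ then pulls back to a partition of $H$ into members of $\mathcal P$. Such a $\chi$ is exactly a vertex coloring in which vertices at distance $1$ or $2$ get different colors. A vertex has at most $\Delta+\Delta(\Delta-1)=\Delta^2$ vertices within distance $2$, so the greedy algorithm gives such a coloring with $N=\Delta^2+1$. This is too many. By the Bondy–Simonovits theorem, $\mathrm{ex}(n,C_{2k})=O(n^{1+1/k})$, so a partition of $K_N$ into graphs of girth greater than $2k$ needs at least a constant times $N^{1-1/k}\ge N^{1/2}$ classes. With $N=\Delta^2+1$ this is at least of order $\Delta$, no better than matchings. Nor can $N$ be lowered substantially in general: in the incidence graph of a projective plane of order $q$, where $\Delta=q+1$, any two points have a common neighbor, so $\chi$ must be injective on the $q^2+q+1=\Delta^2-\Delta+1$ points.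

So we want $N$ of order $\Delta$, and must accept that a map $V(H)\to[N]$ cannot be locally injective everywhere. We use it only on the edges where no collision occurs. With $N$ a large multiple of $\Delta$ and random values, most edges survive.

**Definition (surviving subgraph).** Given graphs $H,G$ and a map $\chi:V(H)\to V(G)$, let $F(\chi)$ be the spanning subgraph of $H$ whose edges are those $uv\in E(H)$ with

* (i) $\chi(u)\chi(v)\in E(G)$;
* (ii) $\chi(v')\ne\chi(v)$ for all $v'\in N_H(u)\setminus\{v\}$;
* (iii) $\chi(u')\ne\chi(u)$ for all $u'\in N_H(v)\setminus\{u\}$.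

The conditions are symmetric in $u$ and $v$. For instance, let $H$ be the path $xyz$ and let $G=K_2$ have vertices $a,b$. If $\chi(x)=\chi(z)=a$ and $\chi(y)=b$, both edges satisfy (i), but neither survives, since $x$ and $z$ collide in $N_H(y)$.

**Lemma 5 (one random map).** Let $\Delta\ge1$, $\Delta(H)\le\Delta$, and let $G\in\mathcal P$ have $N\ge8\Delta$ vertices and $m$ edges. Then for every map $\chi:V(H)\to V(G)$,
$$F(\chi)\in\mathcal P\quad\text{and}\quad \deg_{F(\chi)}(u)\le\deg_G(\chi(u))\ \text{ for all }u\in V(H). \tag{1}$$
If the values $\chi(x)$ are independent and uniform on $V(G)$, then for every edge $uv$ of $H$,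
$$\frac{3}{4}\cdot\frac{2m}{N^2}\ \le\ \Pr\big(uv\in F(\chi)\big)\ \le\ \frac{2m}{N^2}. \tag{2}$$

*Proof.* By (i), $\chi$ is a homomorphism $F(\chi)\to G$. If $v\neq v'$ are neighbors of $u$ in $F(\chi)$, then (ii) for the edge $uv$ (or (iii), if the ends are named the other way) gives $\chi(v)\ne\chi(v')$. So $\chi$ is an li-map on $F(\chi)$, and (1) follows.

For (2), event (i) says that the ordered pair $(\chi(u),\chi(v))$, uniform among $N^2$ possibilities, is one of the $2m$ ordered pairs of adjacent vertices. Its probability is $2m/N^2$, which is the upper bound. Event (i) depends only on $\chi(u)$ and $\chi(v)$. Condition on these two values. Every vertex $v'$ in (ii) and $u'$ in (iii) is different from both $u$ and $v$, so each of the at most $2(\Delta-1)$ forbidden equalities has conditional probability $1/N$. By the union bound, (ii) or (iii) fails with conditional probability at most $2\Delta/N\le\frac14$. $\square$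

## 5. Covering every edge at once costs a logarithm

Take $M$ independent random maps $\chi_1,\dots,\chi_M$ and hope that the graphs $F(\chi_j)$ cover $E(H)$. If they do, give each edge the first color $j$ whose graph covers it. Since $\mathcal P$ is closed under subgraphs, this is a partition into $M$ members of $\mathcal P$. How large must $M$ be? We recall the tool for local bad events.

**Lovász Local Lemma (symmetric form).** Let finitely many events each have probability at most $P$, and let each be mutually independent of the family of all the others except at most $d$ of them. If $eP(d+1)\le1$, then with positive probability none of the events occurs.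

Here independence is easy to certify. If each event is determined by a set of independent random variables, then an event is mutually independent of the family of all events whose sets are disjoint from its own.

Assume (1) of Theorem 2, put $N=8\Delta$ with $\Delta$ large, and let $G\in\mathcal P$ have $N$ vertices and $m=\lceil cN^{1+\gamma}\rceil$ edges. Put $p=\frac{3m}{2N^2}$, the lower bound in (2). It has order at least $\Delta^{\gamma-1}$. Let $B_{uv}$ be the event that $uv$ is in no $F(\chi_j)$. Its probability is at most $(1-p)^M\le e^{-pM}$, and it is determined by the values at $N_H(u)\cup N_H(v)$, a set of at most $2\Delta$ vertices containing $u$ and $v$. Another edge $u'v'$ has an intersecting set only if $u'$ or $v'$ is adjacent to one of these vertices, so at most $2\Delta\cdot\Delta\cdot\Delta=2\Delta^3$ edges interfere. The Local Lemma applies if $e\cdot e^{-pM}(2\Delta^3+1)\le1$, that is, if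
$$M\ge\frac1p\ln\big(e(2\Delta^3+1)\big).$$
So $O(\Delta^{1-\gamma}\log(2\Delta))$ classes suffice (for bounded $\Delta$ use matchings). Taking $\Delta$ to be a small constant times $(s/\log s)^{1/(1-\gamma)}$ makes this at most $s$, so for $\mathcal P=\mathcal G_k$ we get $R_\Delta(C_{2k},s)=\Omega((s/\log s)^{1/(1-\gamma)})$: right, up to a logarithm.

The argument stops exactly when we ask for $M=O(\Delta^{1-\gamma})$, that is, $M\le KN^2/m$ with $K$ constant. For $\Delta$ large, $x=2m/N^2$ is at most $\frac12$ (it tends to $0$ since $\gamma<1$), and $1-x\ge e^{-2x}$ there. By the upper bound in (2),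
$$\Pr(B_{uv})\ge\Big(1-\frac{2m}{N^2}\Big)^M\ge e^{-4mM/N^2}\ge e^{-4K}.$$
A single edge is missed with *constant* probability, while the Local Lemma wants this probability polynomially small in $\Delta$. The factor $\log\Delta$ is spent on the last few edges.

**Halving instead of finishing.** So we stop early. After $O(\Delta^{1-\gamma})$ maps an edge is missed with probability at most $\frac14$. If we can arrange that *every vertex* keeps at most $\Delta/2$ missed edges, the leftover is a graph of maximum degree at most $\Delta/2$. We treat it with fresh maps into a *smaller* dense graph, which costs only $O((\Delta/2)^{1-\gamma})$ colors. The costs form a convergent geometric series, because $1-\gamma>0$.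

The bad event is now "the vertex $u$ keeps more than $\Delta/2$ missed edges". This is a large deviation of a sum, so it can be far less likely than the miss of a single edge. To prove that, we need concentration.

**McDiarmid's inequality.** Let $Y_1,\dots,Y_M$ be independent, and let $f$ be a real function such that changing only the $j$-th argument changes $f$ by at most $c_j$. Then for $t>0$, $X=f(Y_1,\dots,Y_M)$ satisfies $\Pr(X-\mathbb EX\ge t)\le\exp\big(-2t^2/\sum_jc_j^2\big)$.

We shall use the whole maps $\chi_j$ as the variables $Y_j$. Changing one map changes which edges at $u$ are covered by $F(\chi_j)$. By (1) there are at most $\Delta(G)$ of these. So $c_j=\Delta(G)$, and McDiarmid is useful if $M\Delta(G)^2$ is much smaller than $\Delta^2$. If $\Delta(G)$ has the order of the average degree, which is $\Delta^{\gamma}$, then $M\Delta(G)^2$ has order $\Delta^{1-\gamma}\Delta^{2\gamma}=\Delta^{1+\gamma}$, which is fine. If instead $G$ had a vertex of degree of order $\Delta$, we would get $\Delta^{3-\gamma}$, useless. So first we make the dense graph nearly regular.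

## 6. Splitting high-degree vertices

Condition (1) of Theorem 2 says nothing about degrees. This section repairs that without losing edges. From now on assume (1) of Theorem 2. Decreasing $c$, assume $c\le\frac14$, and let $n_1\ge n_0$ be such that $cn^\gamma\ge1$ for all $n\ge n_1$.

**Lemma 6 (regularization).** For each $n\ge n_1$ put $m=\lceil cn^{1+\gamma}\rceil$, $N=2n$ and $D=\lceil2m/n\rceil$. There is a graph $G\in\mathcal P$ with exactly $N$ vertices, exactly $m$ edges and maximum degree at most $D$. Moreover $D\le 4m/n=8m/N$ and $m\le2cn^{1+\gamma}$.

*Proof.* Since $\mathrm{ex}_{\mathcal P}(n)$ is an integer and at least $cn^{1+\gamma}$, it is at least $m$. Deleting surplus edges, we get $G_0\in\mathcal P$ with $n$ vertices and exactly $m$ edges.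

Replace each vertex $w$ of $G_0$ by $\max(1,\lceil\deg(w)/D\rceil)$ copies and distribute the edges at $w$ among its copies so that each copy receives at most $D$. Each edge $wx$ of $G_0$ becomes exactly one edge, between one copy of $w$ and one copy of $x$. The new graph is simple, since two parallel edges would come from the same edge $wx$. It has $m$ edges and maximum degree at most $D$. The number of its vertices is at most
$$\sum_w\Big(1+\frac{\deg(w)}D\Big)=n+\frac{2m}D\le2n,$$
because $D\ge2m/n$.

The map sending each copy to its original is a homomorphism to $G_0$. It is locally injective: distinct edges at a copy of $w$ come from distinct edges at $w$, and so lead to copies of distinct neighbors of $w$. As $\mathcal P$ is li-closed, the new graph is in $\mathcal P$. Add isolated vertices to get exactly $2n$ vertices.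

Finally, $2m/n\ge2cn^\gamma\ge1$, so $D\le 2m/n+1\le4m/n$. And $cn^{1+\gamma}\ge1$, so $m\le cn^{1+\gamma}+1\le2cn^{1+\gamma}$. $\square$

To watch the splitting in a small case, let $G_0$ be the star with $9$ edges on $n=10$ vertices. Then $D=\lceil18/10\rceil=2$, the center becomes $5$ copies receiving $2,2,2,2,1$ edges, and the result has $14\le20$ vertices: four paths with two edges and one single edge.

## 7. Halving the maximum degree and summing up

**Lemma 7 (one round).** There is $\Delta_1$ such that for every integer $\Delta\ge\Delta_1$ and every graph $H$ with $\Delta(H)\le\Delta$ there are edge-disjoint subgraphs $H_1,\dots,H_M\in\mathcal P$ of $H$, with $M\le\frac{32}c\Delta^{1-\gamma}$, such that $H-\bigcup_jE(H_j)$ has maximum degree at most $\Delta/2$.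

*Proof.* **Step 1: parameters.** This step fixes the target graph and counts the colors. Choose a positive integer $\Delta_1$ with $4\Delta_1\ge n_1$ and such that for all $\Delta\ge\Delta_1$
$$e\cdot\exp\big(-2^{-13}\Delta^{1-\gamma}\big)\,(4\Delta^4+1)\le1. \tag{3}$$
This is possible because $\gamma<1$, so the exponential beats the polynomial. Let $\Delta\ge\Delta_1$ and $n=4\Delta\ge n_1$, and take $G,m,D$ and $N=8\Delta$ from Lemma 6. Put
$$p=\frac{3m}{2N^2},\qquad M=\Big\lceil\frac{\ln4}p\Big\rceil .$$
Since $\frac{\ln 4}{p}=\frac{2\ln4}3\cdot\frac{N^2}m$ with $\frac{2\ln4}3<1$, and $m\le N^2$,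
$$M\le\frac{N^2}m+1\le\frac{2N^2}m. \tag{4}$$
With $N=8\Delta$ and $m\ge c(4\Delta)^{1+\gamma}$ this gives
$$M\le\frac{128\Delta^2}{c(4\Delta)^{1+\gamma}}\le\frac{32}c\Delta^{1-\gamma},$$
where the last inequality uses $4^{1+\gamma}\ge4$.

**Step 2: each edge is covered with probability at least $\frac34$.** Choose $\chi_1,\dots,\chi_M:V(H)\to V(G)$ with all values $\chi_j(x)$ independent and uniform on $V(G)$, and put $F_j=F(\chi_j)$. By Lemma 5, $F_j\in\mathcal P$, all degrees in $F_j$ are at most $D$, and $\Pr(uv\in F_j)\ge p$ for each edge $uv$. By independence over $j$,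
$$\Pr\Big(uv\notin\bigcup_jF_j\Big)\le(1-p)^M\le e^{-pM}\le\tfrac14.$$

**Step 3: the number of missed edges at a vertex is concentrated.** For $u\in V(H)$ let $X_u$ be the number of edges of $H$ at $u$ that lie in no $F_j$. By Step 2, $\mathbb EX_u\le\frac14\deg_H(u)\le\Delta/4$. Let $S_j$ be the set of edges of $F_j$ at $u$. Then
$$X_u=\deg_H(u)-\Big|\bigcup_jS_j\Big|,\qquad |S_j|\le D .$$
View $X_u$ as a function of the $M$ independent random variables $\chi_1,\dots,\chi_M$. When only $\chi_j$ varies, only $S_j$ varies, and $|\bigcup_iS_i|$ stays between $|\bigcup_{i\ne j}S_i|$ and $|\bigcup_{i\ne j}S_i|+D$. So $X_u$ changes by at most $D$. If $X_u>\Delta/2$, then $X_u-\mathbb EX_u>\Delta/4$, and McDiarmid's inequality gives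
$$\Pr(X_u>\Delta/2)\le\exp\Big(-\frac{2(\Delta/4)^2}{MD^2}\Big)=\exp\Big(-\frac{\Delta^2}{8MD^2}\Big).$$
By (4) and the bounds $D\le8m/N$, $m\le2c(4\Delta)^{1+\gamma}$ of Lemma 6,
$$MD^2\le\frac{2N^2}m\cdot\frac{64m^2}{N^2}=128m\le256c\,(4\Delta)^{1+\gamma}\le4096\,c\,\Delta^{1+\gamma}\le2^{10}\Delta^{1+\gamma},$$
using $4^{1+\gamma}\le16$ and $c\le\frac14$. Hence
$$\Pr(X_u>\Delta/2)\le\exp\big(-2^{-13}\Delta^{1-\gamma}\big).$$

**Step 4: all vertices are good simultaneously.** The graph $H$ may be huge, so a union bound is not available. We use the Local Lemma. Let $A_u=\{X_u>\Delta/2\}$. Whether an edge $uv$ at $u$ lies in $F_j$ depends on the values of $\chi_j$ on $N_H(u)\cup N_H(v)$, so $A_u$ is determined by the values $\chi_j(x)$ with $x$ at distance at most $2$ from $u$. If $w$ is at distance more than $4$ from $u$, the two balls of radius $2$ are disjoint. So $A_u$ is mutually independent of the family of all $A_w$ with $w$ at distance more than $4$ from $u$. The number of other vertices within distance $4$ of $u$ is at most $\Delta+\Delta^2+\Delta^3+\Delta^4\le4\Delta^4$. By (3) and the Local Lemma with $d=4\Delta^4$, with positive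 probability no $A_u$ occurs.

**Step 5: make the pieces disjoint.** Fix such an outcome and let $H_j$ have edge set $E(F_j)\setminus\bigcup_{i<j}E(F_i)$. As $\mathcal P$ is closed under subgraphs, $H_j\in\mathcal P$. The $H_j$ are edge-disjoint with the same union as the $F_j$. In $H-\bigcup_jE(H_j)$ the degree of $u$ is $X_u\le\Delta/2$. $\square$

**Proof of Theorem 2, (1)⇒(2).** We repeat Lemma 7 until the degree is bounded, then finish with matchings. It suffices to treat integers $\Delta\ge1$: for real $\Delta$, replace it by $\lfloor\Delta\rfloor$, which does not increase the bound. Let $\Delta(H)\le\Delta$, put $\Delta^{(0)}=\Delta$ and $\Delta^{(i+1)}=\lfloor\Delta^{(i)}/2\rfloor$, so $\Delta^{(i)}\le\Delta2^{-i}$. After $i$ rounds the leftover graph has maximum degree at most $\Delta^{(i)}$ (a maximum degree is an integer). As long as $\Delta^{(i)}\ge\Delta_1$, apply Lemma 7 to the leftover with $\Delta^{(i)}$ in place of $\Delta$. This uses at most $\frac{32}c(\Delta2^{-i})^{1-\gamma}$ new classes. When $\Delta^{(i)}<\Delta_1$, stop. The leftover has maximum degree at most $\Delta_1-1$, so by Vizing's theorem it splits into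 at most $\Delta_1$ matchings, and these lie in $\mathcal P$. In total the number of classes is at most
$$\Delta_1+\frac{32}c\sum_{i\ge0}(\Delta2^{-i})^{1-\gamma}=\Delta_1+\frac{32}c\cdot\frac{\Delta^{1-\gamma}}{1-2^{-(1-\gamma)}}\le C\Delta^{1-\gamma}$$
with $C=\Delta_1+\frac{32}{c(1-2^{-(1-\gamma)})}$, since $\Delta\ge1$. $\blacksquare$

## 8. Dense graphs of large girth, and the proof of Theorem 1

By Lemma 4, Theorem 2 applies to $\mathcal G_k$. It remains to supply dense graphs in $\mathcal G_k$ and to translate.

**The case $k=2$ by hand.** Let $q$ be a prime power. Take $q^2$ points $(a,b)$ and $q^2$ lines $[x,y]$ with coordinates in the field of $q$ elements, and join $(a,b)$ to $[x,y]$ when $b+y=ax$. Each point is joined to one line for each $x$, and each line to one point for each $a$, so this bipartite graph on $2q^2$ vertices is $q$-regular. If $(a,b)$ and $(a',b')$ are both joined to $[x,y]$ and $[x',y']$, then subtracting equations gives $y-y'=a(x-x')=a'(x-x')$. If $x=x'$, the lines coincide. If $x\ne x'$, then $a=a'$, hence $b=b'$ and the points coincide. So there is no $C_4$, and since the graph is bipartite its girth is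 at least $6$.

**Step 1: density for general $k$.** Here we show that condition (1) of Theorem 2 holds for $\mathcal G_k$. Lazebnik, Ustimenko and Woldar (*A new series of dense graphs of high girth*, Bull. Amer. Math. Soc. 32 (1995), 73–79) proved: for every odd $K\ge1$ and every prime power $q$, with $t=\lfloor(K+2)/4\rfloor$, there is a $q$-regular bipartite graph with at most $2q^{K-t+1}$ vertices and girth at least $K+5$.

Take $K=2k-3$. The girth is at least $2k+2$, so the graph is in $\mathcal G_k$. The exponent is $a:=K-t+1=2k-2-\lfloor(2k-1)/4\rfloor$.

* If $k=2r+1$, then $\lfloor(4r+1)/4\rfloor=r$ and $a=4r-r=3r=\frac{3k-3}2$.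
* If $k=2r$, then $\lfloor(4r-1)/4\rfloor=r-1$ and $a=4r-2-(r-1)=3r-1=\frac{3k-2}2$.

So $a=\frac{3k-3+\delta}2\ge2$ in all cases.

These graphs exist only for special orders, so we fill in the other values of $n$. Given $n\ge2^{a+1}$, let $q\ge2$ be the largest power of $2$ with $2q^a\le n$. Then $2(2q)^a>n$, so $q>\frac12(n/2)^{1/a}$. Let $v\le2q^a\le n$ be the order of the corresponding graph. Take $\lfloor n/v\rfloor$ disjoint copies and add isolated vertices to reach $n$ vertices. The result is in $\mathcal G_k$. Since $\lfloor y\rfloor\ge y/2$ for $y\ge1$, the copies contain at least $n/2$ vertices, each of degree $q$, so the number of edges is at least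
$$\frac n2\cdot\frac q2=\Omega\big(n^{1+1/a}\big).$$
Thus (1) of Theorem 2 holds for $\mathcal G_k$ with
$$\gamma=\frac1a=\frac2{3k-3+\delta}\in(0,1).$$

**Step 2: the partition.** By Theorem 2 there is $C$ such that for $\Delta\ge1$ every graph of maximum degree at most $\Delta$ has an edge-partition into at most $C\Delta^{1-\gamma}$ subgraphs of girth greater than $2k$. This is the second assertion of Theorem 1.

**Step 3: from partitions to $R_\Delta$.** If $C\Delta^{1-\gamma}\le s$, color the parts with different colors. Every part is $C_{2k}$-free, so no graph $H$ with $\Delta(H)\le\Delta$ satisfies $H\xrightarrow{s}C_{2k}$, and $R_\Delta(C_{2k},s)>\Delta$. For $s\ge C$ take $\Delta=\lfloor(s/C)^{1/(1-\gamma)}\rfloor\ge1$. Then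
$$R_\Delta(C_{2k},s)\ge\Delta+1\ge\Big(\frac sC\Big)^{1/(1-\gamma)}. \tag{5}$$
Finally
$$\frac1{1-\gamma}=\frac a{a-1}=\frac{3k-3+\delta}{3k-5+\delta}=1+\frac2{3k-5+\delta}. \qquad\blacksquare$$

## 9. Degree Ramsey numbers against extremal numbers: proof of Theorem 3

**Part 2: complete graphs give both implications.** Suppose $R_\Delta(C_{2k},s)\ge c\,s^{1/(1-\gamma)}$ for all large $s$, with $c>0$. For $n$ large let $s=\lceil(n/c)^{1-\gamma}\rceil$. Then $R_\Delta(C_{2k},s)\ge n>n-1=\Delta(K_n)$, so $K_n$ has an $s$-edge-coloring with no monochromatic $C_{2k}$. The largest class shows $\mathrm{ex}(n,C_{2k})\ge\binom n2/s=\Omega(n^{1+\gamma})$, since $s=O(n^{1-\gamma})$.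

Conversely, suppose $\mathrm{ex}(n,C_{2k})\le Bn^{1+\gamma}$; enlarging $B$, we may assume this for all $n\ge1$ with $B>0$. Let $n=\lceil(4Bs)^{1/(1-\gamma)}\rceil+2$. Then $n^{1-\gamma}>4Bs$, so
$$n-1\ge\frac n2=\frac{n^{1-\gamma}n^{\gamma}}2>2Bsn^\gamma,\qquad\text{hence}\qquad\frac1s\binom n2=\frac{n(n-1)}{2s}>Bn^{1+\gamma}.$$
Every $s$-coloring of $K_n$ has a class with at least $\frac1s\binom n2$ edges, and this class contains $C_{2k}$. So $R_\Delta(C_{2k},s)\le n-1=O(s^{1/(1-\gamma)})$.

**Part 1: the girth class.** The equivalence is Theorem 2 for $\mathcal P=\mathcal G_k$. (Theorem 2 speaks of maximum degree *at most* $\Delta$. Here this makes no difference: $\Delta^{1-\gamma}$ is increasing, and an edgeless graph is a single member of $\mathcal G_k$, so it is enough that the constant is at least $1$.) The bound $R_\Delta(C_{2k},s)=\Omega(s^{1/(1-\gamma)})$ then follows as in (5). If $\gamma=1/k$ is attained, then $1/(1-\gamma)=k/(k-1)$, and the matching upper bound $O(s^{k/(k-1)})$ follows from part 2 and the Bondy–Simonovits theorem $\mathrm{ex}(n,C_{2k})=O(n^{1+1/k})$.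

**Part 3: a class between "girth" and "$C_{2k}$-free".** "Only if" is part 2. For "if" we would like to apply Theorem 2 to the $C_{2k}$-free graphs, but as seen in Section 3 this class need not be li-closed. The natural li-closed replacement forbids every li-image of $C_{2k}$. Let $2\le k\le5$, and let $\mathcal B_k$ be the class of bipartite graphs $G$ admitting no li-map $C_{2k}\to G$.

*$\mathcal B_k$ is li-closed.* It contains $K_2$, because an li-map from $C_{2k}$ needs two distinct neighbors at each image vertex. Let $F\to G$ be an li-map with $G\in\mathcal B_k$. A $2$-coloring of $G$ pulls back to $F$, so $F$ is bipartite. An li-map $C_{2k}\to F$ would compose to an li-map $C_{2k}\to G$, a contradiction. So $F\in\mathcal B_k$. Members of $\mathcal B_k$ are $C_{2k}$-free, since a subgraph inclusion is an li-map.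

**Lemma 8.** Let $2\le k\le5$. A bipartite graph $G$ with no $C_4$ and no $C_{2k}$ is in $\mathcal B_k$.

*Proof.* Suppose $i\mapsto w_i$ $(i\in\mathbb Z/2k)$ is an li-map $C_{2k}\to G$, so $w_{i-1}\ne w_{i+1}$ for all $i$. If it is injective, $G$ contains a $C_{2k}$, a contradiction. Otherwise $w_i=w_{i+\ell}$ for some $i$ and some $1\le\ell\le k\le5$, since two elements of $\mathbb Z/2k$ are at cyclic distance at most $k$. Then $w_i,w_{i+1},\dots,w_{i+\ell}$ is a closed walk of length $\ell$ in a bipartite graph, so $\ell$ is even: $\ell\in\{2,4\}$. The case $\ell=2$ contradicts $w_i\ne w_{i+2}$. If $\ell=4$, then $w_i\ne w_{i+2}$ and $w_{i+1}\ne w_{i+3}$, and $w_i,w_{i+2}$ lie on the other side of the bipartition from $w_{i+1},w_{i+3}$. So these are four distinct vertices, and with $w_{i+4}=w_i$ they form a $C_4$, a contradiction. $\square$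

The bound $k\le5$ is needed here: for $k=6$ the graph $C_6$ is bipartite with no $C_4$ and no $C_{12}$, yet $C_{12}$ winds twice around it by an li-map.

*End of the proof of part 3.* Assume $\mathrm{ex}(n,C_{2k})\ge cn^{1+\gamma}$ for all large $n$. We must find dense graphs in $\mathcal B_k$. An extremal graph has a bipartite subgraph with at least half of its edges. By Kühn and Osthus (*Four-cycles in graphs without a given even cycle*, J. Graph Theory 48 (2005), 147–156), every bipartite $C_{2k}$-free graph $G$ has a $C_4$-free subgraph with at least $e(G)/(k-1)$ edges. (For $k=2$ this is trivial, as $G$ is already $C_4$-free.) The result is bipartite with no $C_4$ and no $C_{2k}$, so Lemma 8 puts it in $\mathcal B_k$. Therefore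
$$\mathrm{ex}_{\mathcal B_k}(n)\ge\frac c{2(k-1)}\,n^{1+\gamma}\quad\text{for all large }n.$$
By Theorem 2, every graph of maximum degree at most $\Delta$ splits into $O(\Delta^{1-\gamma})$ members of $\mathcal B_k$, which are $C_{2k}$-free. As in (5), $R_\Delta(C_{2k},s)=\Omega(s^{1/(1-\gamma)})$. $\blacksquare$

**Remark (the cycles $C_4$, $C_6$, $C_{10}$).** Graphs of girth greater than $2k$ with $\Omega(n^{1+1/k})$ edges exist for $k=2,3$, where the construction of Section 8 has $a=2,3$, and for $k=5$ (Benson, *Minimal regular graphs of girths eight and twelve*, Canad. J. Math. 18 (1966), 1091–1094). So part 1 of Theorem 3 recovers $R_\Delta(C_4,s)=\Theta(s^2)$, $R_\Delta(C_6,s)=\Theta(s^{3/2})$ and $R_\Delta(C_{10},s)=\Theta(s^{5/4})$.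

**Remark (the cycle $C_8$).** For $k=4$ we have $a=5$, so Section 8 gives $\mathrm{ex}(n,C_8)=\Omega(n^{6/5})$ and $R_\Delta(C_8,s)=\Omega(s^{5/4})$. By part 3 of Theorem 3, any improvement of the second bound to a larger power of $s$ is equivalent to a corresponding improvement of the first.
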